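\title{A zero-dimensional Polish group with every Polish group as a quotient}

\begin{abstract}
We construct a zero-dimensional Polish group $G$ such that every Polish group is the image of $G$ under a continuous open homomorphism. It follows that a zero-dimensional Polish group can induce a universal Polish group action, and that the actions of $G$ produce exactly the orbit equivalence relations of all Polish groups. The group $G$ is a completion of a countable free group for a length function with dyadic values, which is controlled by writing the free group as an HNN extension over each member of a decreasing sequence of subgroups. An explicit group of sequences plays the same role for abelian Polish groups.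
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{Polish space} is a separable, completely metrizable topological space, and a \emph{Polish group} is a topological group whose underlying space is Polish. Let $E$ and $E'$ be equivalence relations on Polish spaces $X$ and $X'$. We say that $E$ is \emph{Borel reducible} to $E'$, and write $E\le_B E'$, if there is a Borel map $f:X\to X'$ such that
\[
x_1\mathrel{E}x_2\iff f(x_1)\mathrel{E'}f(x_2)\qquad(x_1,x_2\in X).
\]
The $E'$-class of $f(x)$ is then a complete invariant for the $E$-class of $x$, computed in a Borel way, so $\le_B$ compares the difficulty of classification problems. A Borel action of a Polish group $G$ on a Polish space $X$ induces the \emph{orbit equivalence relation} $E_G^X$, given by $x\mathrel{E_G^X}y$ if and only if $g\cdot x=y$ for some $g\in G$. The action is a \emph{universal Polish group action} if $E_H^Y\le_B E_G^X$ for every Borel action of a Polish group $H$ on a Polish space $Y$: its orbits are as hard to classify as the orbits of any Polish group.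

How large must the acting group be, topologically? A space is \emph{zero-dimensional} if it has a basis of clopen sets. Several universal Polish group actions are known, but none of the known examples is given by the action of a zero-dimensional group. The following question is posed in~\cite{isometry}.

\begin{quote}
\emph{Is there a universal Polish group action given by the action of a zero-dimensional Polish group?}
\end{quote}

The first examples suggest a negative answer. A topological group is \emph{non-archimedean} if the identity has a neighborhood base of open subgroups. An open subgroup is closed, since its complement is a union of cosets, so non-archimedean groups are zero-dimensional. Countable discrete groups and their countable products are non-archimedean Polish groups, and so is the group $S_\infty$ of permutations of $\omega=\{0,1,2,\dots\}$ with the topology of pointwise convergence. Such groups meet two obstructions.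

\begin{itemize}
\item \emph{No action of a non-archimedean Polish group is universal.} Up to isomorphism these groups are the closed subgroups of $S_\infty$, so their orbit equivalence relations are Borel reducible to orbit equivalence relations of $S_\infty$ \cite[Thm.~2.3.5]{BK}. By Hjorth's turbulence theorem \cite{Hjorth}, turbulent actions, such as the action by translation on $\mathbb R^\omega$ of the group $c_0$ of null sequences, do not reduce to orbit equivalence relations of $S_\infty$.
\item \emph{Quotients of non-archimedean groups are non-archimedean.} If $\pi:\Gamma\to H$ is a continuous, open, surjective homomorphism and $\Gamma$ is non-archimedean, then the images of the open subgroups of $\Gamma$ are open subgroups of $H$ and form a base at $1_H$. So $\mathbb R$, whose only open subgroup is $\mathbb R$, is not such a quotient.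
\end{itemize}

A clopen neighborhood of the identity, however, need not contain an open subgroup: products of many small elements may leave it. This freedom removes both obstructions.

\begin{theorem}\label{thm:main}
There is a zero-dimensional Polish group $G$ such that for every Polish group $H$ there is a continuous, open, surjective homomorphism $\varphi:G\to H$. Moreover, $G$ has a compatible left-invariant metric taking only dyadic rational values.
\end{theorem}

\begin{theorem}\label{thm:action}
There are a zero-dimensional Polish group $G$ and a Borel action of $G$ on a Polish space $X$ such that $E_G^X$ is a universal Polish group action.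
\end{theorem}

\begin{corollary}\label{cor:classes}
Let $G$ be as in Theorem~\ref{thm:main}. An equivalence relation on a Polish space is the orbit equivalence relation of a Borel (respectively, continuous) action of some Polish group if and only if it is the orbit equivalence relation of a Borel (respectively, continuous) action of $G$.
\end{corollary}

By the two obstructions above, ``zero-dimensional'' cannot be strengthened to ``non-archimedean'' in either theorem. A Polish group that has every Polish group as a quotient is called surjectively universal. The existence of such a group, without zero-dimensionality, is due to L.~Ding \cite{Ding}; his theorem is not used here.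

Section~\ref{sec:pullback} derives Theorem~\ref{thm:action} and Corollary~\ref{cor:classes} from Theorem~\ref{thm:main}. Section~\ref{sec:abelian} shows the mechanism on $H=\mathbb R$ and proves an explicit abelian form of Theorem~\ref{thm:main}. Sections~\ref{sec:levels}--\ref{sec:G} construct $G$, and Section~\ref{sec:phi} constructs the homomorphisms.

\section{Pulling back actions}\label{sec:pullback}

Let $\varphi:G\to H$ be a continuous surjective homomorphism of Polish groups, and let $H$ act on a Polish space $Y$. Then $g*y=\varphi(g)\cdot y$ defines an action of $G$ on $Y$. It is Borel, or continuous, if the action of $H$ is, being the composition of that action with $\varphi\times\mathrm{id}_Y$. It has the same orbits because $\varphi$ is onto, so $E_G^Y=E_H^Y$. This proves the forward implication of Corollary~\ref{cor:classes}, and the converse holds because $G$ is itself a Polish group. In particular, any universal action of a Polish group $H$ pulls back to a universal action of $G$ with literally the same equivalence relation. One can also obtain a universal action from $G$ alone, as follows.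

A \emph{standard Borel space} is a set with the Borel $\sigma$-algebra of some Polish topology, and a \emph{Borel $G$-space} is a standard Borel space with a Borel action of $G$. For every Polish group $G$ there is a \emph{universal} Borel $G$-space $X$: every Borel $G$-space admits a $G$-equivariant Borel injection into $X$ \cite[Thm.~2.6.1]{BK}.

\begin{proof}[Proof of Theorem~\ref{thm:action} from Theorem~\ref{thm:main}]
Let $G$ be as in Theorem~\ref{thm:main}, let $X$ be a universal Borel $G$-space, and fix a Polish topology inducing its Borel structure. Given a Borel action of a Polish group $H$ on a Polish space $Y$, pull it back to an action $*$ of $G$ with $E_G^Y=E_H^Y$, and let $\theta:Y\to X$ be an equivariant Borel injection. If $y'=g*y$, then $\theta(y')=g\cdot\theta(y)$. If $\theta(y')=g\cdot\theta(y)$, then $\theta(y')=\theta(g*y)$, so $y'=g*y$ by injectivity. Hence $\theta$ witnesses $E_H^Y\le_B E_G^X$.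
\end{proof}

\section{The real line and abelian groups}\label{sec:abelian}

A \emph{length function} on a group $\Gamma$ is a map $N:\Gamma\to[0,\infty)$ with $N(1)=0$, $N(x^{-1})=N(x)$ and $N(xy)\le N(x)+N(y)$. From $N(y)\le N(x)+N(x^{-1}y)$ and the same inequality with $x$ and $y$ exchanged we get
\begin{equation}\label{eq:lip}
|N(x)-N(y)|\le N(x^{-1}y).
\end{equation}
If $N$ vanishes only at $1$, then $N(x^{-1}y)$ is a left-invariant metric; conversely, $d(1,x)$ is a length function for every left-invariant metric $d$.

All zero-dimensionality in this paper comes from one observation.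

\begin{lemma}\label{lem:dyadic}
A metric space whose metric takes only dyadic rational values is zero-dimensional.
\end{lemma}

\begin{proof}
For $r>0$ not dyadic, the open and the closed ball of radius $r$ about a point coincide, so this ball is clopen. Such $r$ can be taken arbitrarily small.
\end{proof}

A supremum of dyadic rationals need not be dyadic, but the supremum of a null sequence of nonnegative numbers is attained. This suggests the following groups. Let $A$ be a countable abelian group with an integer-valued length function $|\cdot|$ vanishing only at $0$, and put
\[
\Gamma(A)=\{x\in A^\omega:\ 2^{-n}|x_n|\to0\},\qquad N(x)=\max_n 2^{-n}|x_n|.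
\]

\begin{lemma}\label{lem:GammaA}
With the metric $N(x-y)$, the group $\Gamma(A)$ is a zero-dimensional abelian Polish group.
\end{lemma}

\begin{proof}
The set $\Gamma(A)$ is a subgroup of $A^\omega$, and $N$ is a length function on it with dyadic values, vanishing only at $0$. The group operations are continuous because $N\bigl((x\pm y)-(x'\pm y')\bigr)\le N(x-x')+N(y-y')$. The finitely supported sequences form a countable set, which is dense because the distance from $x$ to its truncation below $k$ is $\max_{n\ge k}2^{-n}|x_n|$. Let $(x^{(k)})$ be a Cauchy sequence. The integers $|x^{(k)}_n-x^{(l)}_n|\le 2^nN(x^{(k)}-x^{(l)})$ vanish for large $k,l$, so the $n$th coordinate is eventually constant, equal to some $x_n$. If $N(x^{(k)}-x^{(l)})\le\varepsilon$ for all $l\ge k$, then $2^{-n}|x^{(k)}_n-x_n|\le\varepsilon$ for all $n$. Hence $\limsup_n2^{-n}|x_n|\le\varepsilon$ for every $\varepsilon$, so $x\in\Gamma(A)$, and $x^{(k)}\to x$. Now apply Lemma~\ref{lem:dyadic}.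
\end{proof}

\begin{example}[The real line]\label{ex:R}
Let $A=\mathbb Z$ with the absolute value, and define $\varphi:\Gamma(\mathbb Z)\to\mathbb R$ by $\varphi(x)=\sum_n4^{-n}x_n$. The series converges since $4^{-n}|x_n|\le2^{-n}N(x)$, and $\varphi$ is a homomorphism. Let $e_n$ be the sequence with $1$ in place $n$ and $0$ elsewhere. Think of $e_n$ as a generator of level $n$: it costs $N(e_n)=2^{-n}$ and has the much smaller effect $\varphi(e_n)=4^{-n}$. The condition $N(x)<2^{-M}$ is a budget at every level: $|x_n|<2^{n-M}$ for all $n$. It allows no generators of level $\le M$ and fewer than $2^{n-M}$ generators of level $n$, so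
\begin{equation}\label{eq:budget}
|\varphi(x)|\le\sum_{n>M}2^{n-M}4^{-n}=2^{-M}\sum_{n>M}2^{-n}=4^{-M},
\end{equation}
and $\varphi$ is continuous. If $|t|<4^{-M}$, expand $|t|=\sum_{n>M}c_n4^{-n}$ with digits $c_n\in\{0,1,2,3\}$; then $t=\varphi(x)$ for $x=\pm(c_n)_n$, with $c_n=0$ for $n\le M$, and $N(x)\le3\cdot2^{-M-1}$. So images of neighborhoods of $0$ are neighborhoods of $0$, and $\varphi$ is open. It is onto because $\mathbb R$ has no proper open subgroup. Thus $\mathbb R$ is a quotient of a zero-dimensional Polish group. No open subgroup lies in $\{N<1\}$, because $e_n\to0$ while $N(2^ne_n)=1$.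
\end{example}

Both features of the example are needed. If effect and cost had the same order, the series could diverge: $x_n=\lfloor2^n/(n+1)\rfloor$ defines an element of $\Gamma(\mathbb Z)$ with $\sum_n2^{-n}x_n=\infty$. If $2^{-n}|x_n|$ were only required to be bounded, the sequences with $x_n\in\{0,2^n\}$ would be uncountably many points at mutual distance $1$.

For a general target there are no digit expansions. We replace $e_n$ by countably many generators of level $n$, send them to a dense subset of a small neighborhood of the identity, and obtain surjectivity from Baire category. Recall that a continuous image of a Polish space (an \emph{analytic} set) in a Polish space has the Baire property, that is, it differs from an open set by a meager set; and recall \emph{Pettis' theorem}: if a subset $B$ of a Polish group is non-meager and has the Baire property, then $B^{-1}B$ is a neighborhood of the identity.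

\begin{lemma}\label{lem:open}
Let $\varphi:\Gamma\to H$ be a continuous homomorphism of Polish groups with dense image. Suppose that $\overline{\varphi(U)}$ is a neighborhood of $1_H$ for every neighborhood $U$ of $1_\Gamma$. Then $\varphi$ is open and surjective.
\end{lemma}

\begin{proof}
First, $\varphi(O)$ is non-meager for every nonempty open $O\subseteq\Gamma$. Otherwise $\varphi(O)\subseteq\bigcup_nC_n$ with $C_n$ closed and nowhere dense. The closed sets $\varphi^{-1}(C_n)$ cover the Polish space $O$, so by the Baire category theorem one of them contains a nonempty open set $U$. For $g\in U$ the set $\overline{\varphi(U)}=\varphi(g)\overline{\varphi(g^{-1}U)}$ has nonempty interior by hypothesis and lies in $C_n$, a contradiction.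

Let $U$ be a neighborhood of $1_\Gamma$ and choose an open neighborhood $O$ of $1_\Gamma$ with $O^{-1}O\subseteq U$. The set $\varphi(O)$ is analytic and non-meager, so $\varphi(U)\supseteq\varphi(O)^{-1}\varphi(O)$ is a neighborhood of $1_H$ by Pettis' theorem. If $U$ is open and $g\in U$, then $\varphi(U)=\varphi(g)\varphi(g^{-1}U)$ is therefore a neighborhood of $\varphi(g)$, so $\varphi$ is open. Finally $\varphi(\Gamma)$ is an open subgroup, hence closed, and it is dense.
\end{proof}

Density of the image alone is not enough, as the inclusion of the discrete group $\mathbb Q$ into $\mathbb R$ shows.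

We also recall the standard facts on invariant metrics. By the Birkhoff--Kakutani theorem every metrizable group $\Gamma$ has a compatible left-invariant metric $\rho$. The metric $\rho^*(x,y)=\rho(x,y)+\rho(x^{-1},y^{-1})$ is also compatible.
\begin{itemize}
\item[(C1)] The group operations extend continuously to the completion of $(\Gamma,\rho^*)$, which becomes a topological group containing $\Gamma$ as a dense subgroup. This is the \emph{Raikov} (two-sided) \emph{completion}; it is Polish if $\Gamma$ is separable.
\item[(C2)] If $\Gamma$ is Polish, then $\rho^*$ is complete.
\end{itemize}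
If $\Gamma$ is abelian, then $\rho^*=2\rho$, so an abelian Polish group is complete in every compatible invariant metric.

\begin{proposition}\label{prop:abelian}
Let $\mathbb Z^{(\omega)}$ be the free abelian group with basis $(e_i)_{i\in\omega}$, let $\|\sum_im_ie_i\|_1=\sum_i|m_i|$, and let
\[
G_{\mathrm{ab}}=\Bigl\{x\in\prod_{n\ge0}\mathbb Z^{(\omega)}:\ 2^{-n}\|x_n\|_1\to0\Bigr\},\qquad N(x)=\max_n2^{-n}\|x_n\|_1 .
\]
With the metric $N(x-y)$ this is a zero-dimensional abelian Polish group, and every abelian Polish group is a quotient of it.
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:GammaA}. Let $H$ be an abelian Polish group with a compatible complete invariant metric $d$, and put $\|h\|=d(0,h)$. Let $V_0=H$ and $V_n=\{h:\|h\|<4^{-n}\}$ for $n\ge1$, and let $\varphi_n:\mathbb Z^{(\omega)}\to H$ be a homomorphism mapping $(e_i)_i$ to a dense sequence in $V_n$. For $x\in G_{\mathrm{ab}}$ and $n\ge1$ we have $\|\varphi_n(x_n)\|\le4^{-n}\|x_n\|_1\le2^{-n}N(x)$. So $\varphi(x)=\sum_n\varphi_n(x_n)$ converges, and $\varphi$ is a homomorphism. If $N(x)<1$, then $x_0=0$ and $\|\varphi(x)\|\le\sum_{n\ge1}2^{-n}N(x)=N(x)$, so $\varphi$ is continuous.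 The copies of the $e_i$ in coordinate $j$ have $N=2^{-j}$ and their images are dense in $V_j$. Hence the image of $\varphi$ is dense in $V_0=H$, and the closure of $\varphi(\{N<\varepsilon\})$ contains $V_j$ whenever $2^{-j}<\varepsilon$. Lemma~\ref{lem:open} applies.
\end{proof}

\section{Levels, weights and the subgroups $L_n$}\label{sec:levels}

We now drop commutativity. For $j\ge0$ let $S_j=\{a_{j,i}:i\ge0\}$, and let $F$ be the free group on $S=\bigsqcup_jS_j$. Elements of $S$ are \emph{letters}; a letter in $S_j$, and its inverse, has \emph{level} $j$. Put $A_n=S_0\cup\dots\cup S_n$. Let $\lambda(x)$ be the length of the freely reduced word of $x\in F$, and write $x^g=g^{-1}xg$, so that $(x^g)^h=x^{gh}$.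

The budget at level $n$ should count the letters of level $\le n$ needed to write $x$, with higher levels free of charge. We must decide which elements are free. Let $L_0\supseteq L_1\supseteq\cdots$ be subgroups of $F$ such that $L_n$ contains all letters of level $>n$. An \emph{$n$-expression} of $x\in F$ is a factorization
\[
x=l_0y_1l_1\cdots y_kl_k,\qquad l_i\in L_n,\quad y_i\in A_n\cup A_n^{-1},
\]
and $k$ is its \emph{length}. The reduced word of $x$ gives one, after grouping the letters of level $>n$. Let $\nu_n(x)$ be the least length of an $n$-expression of $x$, and put
\[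
N_n=2^{-n}\nu_n,\qquad N=\sup_nN_n .
\]
Inverting and concatenating expressions shows that $\nu_n$ is an integer-valued length function. Moreover
\begin{equation}\label{eq:basic}
\nu_n(x)\le\lambda(x),\qquad \nu_n(x)=0\iff x\in L_n .
\end{equation}
Hence $N\le\lambda$ is a length function and $N_n(x)\to0$ for each $x\in F$. A letter $a\in S_j$ has $\nu_n(a)=0$ for $n<j$ and $\nu_n(a)\le1$ for all $n$, so
\begin{equation}\label{eq:letters}
N(a)\le2^{-j}\qquad(a\in S_j).
\end{equation}
The two obvious choices of $L_n$ both fail.

\emph{The smallest choice.} Let $L_n$ be generated by the letters of level $>n$. Then $\nu_n(x)$ is the number of letters of level $\le n$ in the reduced word of $x$. For $a\in S_0$ and $s_j\in S_j$, $j\ge1$, we have $N(s_j)\to0$ but $N(s_j^{\,a})\ge\nu_0(a^{-1}s_ja)=2$. Conjugation is discontinuous, so $N$ does not define a group topology.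

\emph{The normal closure.} Let $L_n$ be the normal subgroup generated by the letters of level $>n$. Then $N(s^a)\le3\cdot2^{-j}$ for \emph{all} $a\in S_0$ and $s\in S_j$. Suppose that $\varphi:F\to H$ is continuous for $N$, with $\varphi(S_0)$ dense in $H$ and $\varphi(S_j)$ dense in a neighborhood $V_j$ of $1_H$. Then for every closed neighborhood $W$ of $1_H$ there is $j$ with $h^{-1}V_jh\subseteq W$ for all $h\in H$. This fails for $H=S_\infty$ and $W=\{\sigma:\sigma(0)=0\}$: the transpositions $(k\ \,k{+}1)$ tend to $1$, and each is conjugate to $(0\ 1)$.

So every letter must normalize $L_n$ for large $n$, but the letters of level $j$ may be conjugated free of charge by only finitely many letters of lower level, since $H$ lets us control only finitely many conjugations at a time. A second parameter arranges this. The \emph{weight} of $a_{j,i}$ and of its inverse is $\operatorname{wt}(a_{j,i})=j+i+1$. For each $j$ there are only finitely many letters of weight $\le j$, and all of them have level $<j$. From now on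
\begin{align*}
F^{(j)}&=\langle\text{letters of weight}\le j\rangle,\\
R_j&=\langle s^g:\ s\in S_j,\ g\in F^{(j)}\rangle,\\
L_n&=\langle R_j:\ j>n\rangle .
\end{align*}
The $L_n$ decrease, and $L_n$ contains the letters of level $>n$. Conjugation by $h\in F^{(j)}$ permutes the generators of $R_j$, so $R_j^h=R_j$. Since $F^{(q)}\subseteq F^{(j)}$ for $j\ge q$,
\begin{equation}\label{eq:normal}
L_n^{\,h}=L_n\qquad\text{whenever } h\in F^{(q)}\text{ and } n\ge q-1 .
\end{equation}
For $a\in A_n$ put
\[
K_{n,a}=L_{\max(n,\operatorname{wt}(a)-1)}\le L_n .
\]
This is the first of the groups $L_n,L_{n+1},\dots$ to which \eqref{eq:normal} applies with $h=a$, so $a^{-1}K_{n,a}a=K_{n,a}$.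

\section{Reduced expressions}\label{sec:hnn}

The number $\nu_n(x)$ is a minimum over infinitely many expressions. Upper bounds come from writing one down; we need a way to recognize that a given expression is a shortest one. There is one visible way to shorten an expression. A \emph{pinch} in $l_0y_1l_1\cdots y_kl_k$ is an index $i<k$ with $y_i=a^{\pm1}$, $y_{i+1}=y_i^{-1}$ and $l_i\in K_{n,a}$. Then $y_il_iy_{i+1}\in K_{n,a}\subseteq L_n$ can be absorbed into the neighboring factors, which lowers the length by $2$. An expression without a pinch is \emph{reduced}. We show that there is no other way to shorten an expression.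

Let $B$ be a group and, for $a$ in an index set $A$, let $K_a\le B$ be a subgroup and $\alpha_a$ an automorphism of $K_a$. The \emph{HNN extension}
\[
E=\langle B,\ (t_a)_{a\in A}\mid t_a^{-1}kt_a=\alpha_a(k)\ \ (a\in A,\ k\in K_a)\rangle
\]
is the quotient of the free product of $B$ with the free group on the \emph{stable letters} $t_a$ by these relations. The natural map $B\to E$ is injective, and \emph{Britton's Lemma} holds: if $b_0t_{a_1}^{\epsilon_1}b_1\cdots t_{a_k}^{\epsilon_k}b_k=1$ in $E$ with $k\ge1$, $b_i\in B$ and $\epsilon_i=\pm1$, then there is a pinch, that is, an $i<k$ with $a_{i+1}=a_i$, $\epsilon_{i+1}=-\epsilon_i$ and $b_i\in K_{a_i}$; see \cite[Ch.~IV.2]{LS}.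

Both statements for many stable letters follow from the case of one. An equation in $E$ follows from finitely many relations, so we may take $A$ finite and induct on its size. For $a\in A$ let $E'$ be the extension with the stable letters other than $t_a$. Then $B$ embeds in $E'$, and $E$ is the extension of $E'$ by the single letter $t_a$, so $B$ embeds in $E$. Given a product equal to $1$, choose $a$ so that $t_a$ occurs in it. The one-letter case gives a subproduct $t_a^{\epsilon}vt_a^{-\epsilon}$ where $v$ does not involve $t_a$ and has a value $\kappa\in K_a$ in $E'$. If $v$ has no stable letter, this is a pinch. Otherwise the induction hypothesis, applied to $v\kappa^{-1}=1$, gives a pinch inside $v$.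

\begin{lemma}\label{lem:hnn}
Fix $n\ge0$ and let
\[
E_n=\langle L_n,\ (t_a)_{a\in A_n}\mid t_a^{-1}kt_a=a^{-1}ka\ \ (a\in A_n,\ k\in K_{n,a})\rangle .
\]
The homomorphism $\Psi:E_n\to F$ that is the identity on $L_n$ and sends $t_a$ to $a$ is an isomorphism.
\end{lemma}

\begin{proof}
The map $\Psi$ is well defined because the relations hold in $F$. Since $F$ is free, there is a homomorphism $\Theta:F\to E_n$ with $\Theta(a)=t_a$ for $a\in A_n$ and $\Theta(s)=s\in L_n$ for letters $s$ of level $>n$. Then $\Psi\Theta=\mathrm{id}_F$, so $\Theta$ is injective, and if $\Theta$ is onto then $\Psi=\Theta^{-1}$. The image of $\Theta$ contains the $t_a$. It remains to show $\Theta(r)=r$ for the generators $r=s^g$ of $L_n$, where $s\in S_j$, $j>n$ and $g\in F^{(j)}$.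

Write $g=c_1\cdots c_p$ with each $c_i$ a letter or the inverse of a letter, of weight $\le j$, and put $r_i=s^{c_1\cdots c_i}\in R_j$. Then $\Theta(r_0)=r_0$. Suppose $\Theta(r_{i-1})=r_{i-1}$, so that $\Theta(r_i)=\Theta(c_i)^{-1}r_{i-1}\Theta(c_i)$. If $c_i$ has level $>n$, then $\Theta(c_i)=c_i\in L_n$, and the right side is computed in $L_n$ and equals $r_i$. Otherwise $c_i=a^{\pm1}$ with $a\in A_n$. As $j-1\ge\max(n,\operatorname{wt}(a)-1)$, both $r_{i-1}$ and $r_i$ lie in $R_j\subseteq L_{j-1}\subseteq K_{n,a}$. If $c_i=a$, the relation for $k=r_{i-1}$ gives $\Theta(r_i)=t_a^{-1}r_{i-1}t_a=r_i$. If $c_i=a^{-1}$, the relation for $k=r_i$ gives $t_a^{-1}r_it_a=a^{-1}r_ia=r_{i-1}$, so $\Theta(r_i)=t_ar_{i-1}t_a^{-1}=r_i$.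
\end{proof}

\begin{lemma}\label{lem:reduced}
Let $n\ge0$ and $x\in F$.
\begin{itemize}
\item[(i)] If $x$ has a reduced $n$-expression of length $\ge1$, then $x\notin L_n$.
\item[(ii)] Every reduced $n$-expression of $x$ has length $\nu_n(x)$.
\item[(iii)] If all letters in the reduced word of $x$ have level $\le n$, then this word, with all $l_i=1$, is a reduced $n$-expression, and $\nu_n(x)=\lambda(x)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Whether an expression is reduced does not depend on its first and last factors $l_0$ and $l_k$. If $x\in L_n$, replace $l_k$ by $l_kx^{-1}$ to get a reduced expression of $1$ of length $\ge1$. By Lemma~\ref{lem:hnn} this contradicts Britton's Lemma.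

(ii) A shortest expression is reduced, so it suffices to show that two reduced expressions $l_0y_1\cdots y_kl_k=l'_0y'_1\cdots y'_ml'_m$ have $k=m$. We induct on $\min(k,m)$. If $\min(k,m)=0$, then $x\in L_n$ and (i) gives $k=m=0$. Otherwise the expression
\[
l_k^{-1}y_k^{-1}\cdots l_1^{-1}y_1^{-1}\,(l_0^{-1}l_0')\,y'_1l'_1\cdots y'_ml'_m=1
\]
has a pinch by (i). The inverse of a reduced expression is reduced, so the pinch is at the junction: $y'_1=y_1=a^{\pm1}$ and $\kappa=l_0^{-1}l'_0\in K_{n,a}$. Then $l_1y_2\cdots y_kl_k=(\kappa^{y_1}l'_1)y'_2\cdots y'_ml'_m$ with $\kappa^{y_1}\in K_{n,a}\subseteq L_n$. Both sides are reduced, so $k-1=m-1$.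

(iii) A pinch would be a pair of adjacent inverse letters in a freely reduced word. Now use (ii).
\end{proof}

\begin{example}\label{ex:conj}
Let $s\in S_j$. If $g\in F^{(j)}$, then $s^g\in L_n$ for $n<j$. The letters of $g$ have level $<j$, so the word $g^{-1}sg$ is freely reduced and $\nu_n(s^g)=2\lambda(g)+1$ for $n\ge j$ by (iii). Thus
\[
N(s^g)=2^{-j}(2\lambda(g)+1).
\]
Light conjugators are free below level $j$, but their length is charged at level $j$. Now let $a$ be a letter of level $i<j$ and weight $>j$. For $n<i$ we have $s^a\in L_n$, and for $n\ge j$ we have $\nu_n(s^a)=3$. For $i\le n<j$ the expression $a^{-1}\cdot s\cdot a$ has no pinch, since $K_{n,a}\subseteq L_j$ and $\nu_j(s)=1$; so $\nu_n(s^a)=2$. Thus $N(s^a)=\max(2\cdot2^{-i},3\cdot2^{-j})=2^{1-i}$, which does not decrease with $j$ as long as $j<\operatorname{wt}(a)$: a heavy conjugator is charged at its own level.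
\end{example}

\section{The group $G$}\label{sec:G}

By Lemma~\ref{lem:reduced}(iii), $N(x)>0$ for $x\ne1$, so $\rho(x,y)=N(x^{-1}y)$ is a left-invariant metric on $F$. The defect of the smallest choice of $L_n$ has been repaired.

\begin{lemma}\label{lem:conj}
For $h\in F$ and $\varepsilon>0$ there is $\delta>0$ such that $N(x)<\delta$ implies $N(x^h)<\varepsilon$.
\end{lemma}

\begin{proof}
Let $p=\lambda(h)$ and $h\in F^{(q)}$. Choose $n_0\ge q$ with $2p\,2^{-n_0}\le\varepsilon/2$, and put $\delta=\min(2^{-n_0},\varepsilon/2)$. Let $N(x)<\delta$. Then $\nu_{n_0}(x)<1$, so $x\in L_{n_0}$, and $x^h\in L_{n_0}$ by \eqref{eq:normal}. Hence $N_n(x^h)=0$ for $n\le n_0$. For $n>n_0$, by \eqref{eq:basic},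
\[
N_n(x^h)\le N_n(x)+2N_n(h)\le N(x)+2p\,2^{-n_0-1}<\frac\varepsilon2+\frac\varepsilon4 .
\]
So $N(x^h)\le\frac34\varepsilon$.
\end{proof}

It follows that $(F,\rho)$ is a topological group. Indeed, if $x_k\to x$ and $y_k\to y$, then
\[
(xy)^{-1}x_ky_k=(x^{-1}x_k)^{y}\,(y^{-1}y_k),\qquad xx_k^{-1}=(x_k^{-1}x)^{x^{-1}},
\]
and $N$ of both elements tends to $0$ by Lemma~\ref{lem:conj}. Let $G$ be the Raikov completion of $F$, the completion for $\rho^*(x,y)=N(x^{-1}y)+N(xy^{-1})$. As $F$ is countable, $G$ is a Polish group by (C1). Its construction refers to no target group $H$.

By \eqref{eq:lip} and $N_n\le N$, the functions $N$ and $N_n$ are $1$-Lipschitz for $\rho^*$. They extend continuously to $G$, and by density the extensions are length functions with $N_n\le N$ and with $N_n(G)$ contained in the closed set $2^{-n}\mathbb Z$.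

\begin{proposition}\label{prop:G}
The function $N(x^{-1}y)$ is a compatible left-invariant metric on $G$ with dyadic rational values. In particular, $G$ is zero-dimensional.
\end{proposition}

\begin{proof}
\emph{Compatibility.} The sets $B_\delta=\{x\in G:N(x)<\delta\}$ are open. Given a neighborhood $W$ of $1_G$, take a closed neighborhood $W'\subseteq W$. Since $W'\cap F$ is a neighborhood of $1$ in $F$, there is $\delta$ with $B_\delta\cap F\subseteq W'$. The open set $B_\delta$ lies in the closure of its intersection with the dense set $F$, hence in $W'$. So the $B_\delta$ form a base at $1_G$. Therefore $N$ vanishes only at $1$, and the balls $xB_\delta$ of the metric form a base at $x$.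

\emph{Values.} Let $x\in G$ and $\varepsilon>0$, and take $y\in F$ with $N(y^{-1}x)<\varepsilon$. By \eqref{eq:lip}, $|N(x)-N(y)|<\varepsilon$ and $|N_n(x)-N_n(y)|\le N_n(y^{-1}x)<\varepsilon$ for all $n$. Since $N_n(y)\to0$ we get $\limsup_nN_n(x)\le\varepsilon$, and since $N(y)=\sup_nN_n(y)$ we get $N(x)\le\sup_nN_n(x)+2\varepsilon$. Hence $N_n(x)\to0$ and $N(x)=\sup_nN_n(x)$. The supremum of a nonnegative null sequence is attained, so $N(x)=N_n(x)\in2^{-n}\mathbb Z$ for some $n$. Lemma~\ref{lem:dyadic} gives the last claim.
\end{proof}

\section{The homomorphism onto a given Polish group}\label{sec:phi}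

Let $H$ be a Polish group with a compatible left-invariant metric $d$, and put $\|h\|=d(1,h)$. As in the abelian case, the letters of level $j$ are sent to a dense subset of a neighborhood $V_j$ of $1_H$, but now $V_j$ must stay small under conjugation. By Example~\ref{ex:conj}, a conjugate $s^g$ with $s\in S_j$, $g\in F^{(j)}$ and $N(s^g)<1$ has $\lambda(g)<2^j$. So let $P_j\subseteq F^{(j)}$ be the set of products of at most $2^j$ letters or inverses of letters of weight $\le j$. It is finite, because there are finitely many such letters.

Define $\varphi$ on letters by recursion on the level $j$. Suppose $\varphi$ is defined on the letters of level $<j$. Since letters of weight $\le j$ have level $<j$, it is then defined on $F^{(j)}$. Put $V_0=H$ and, for $j\ge1$,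
\[
V_j=\{h\in H:\ \|\varphi(g)^{-1}h\,\varphi(g)\|<4^{-j}\ \text{ for all } g\in P_j\}.
\]
This is a finite intersection of open neighborhoods of $1_H$. As $H$ is separable, we can let $(\varphi(a_{j,i}))_{i\ge0}$ be a dense sequence in $V_j$. This defines a homomorphism $\varphi:F\to H$, and since $\|\cdot\|$ is symmetric,
\begin{equation}\label{eq:small}
\|\varphi(c^{\,g})\|<4^{-j}\qquad(j\ge1,\ c\in S_j\cup S_j^{-1},\ g\in P_j).
\end{equation}

\begin{proposition}\label{prop:key}
If $x\in F$, $M\ge0$ is an integer and $N(x)<2^{-M}$, then $\|\varphi(x)\|\le4^{-M}$.
\end{proposition}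

To repeat the computation \eqref{eq:budget} we need one factorization of $x$ into conjugates as in \eqref{eq:small}, with fewer than $2^{j-M}$ factors of level $j$. The hypothesis gives less: for each $n$ separately some short $n$-expression, with no relation between different $n$. Lemma~\ref{lem:reduced}(ii) bridges the gap. We may build the expressions ourselves, from the top level down and nested inside the reduced word of $x$; as soon as they are reduced, they are short. The pinches removed on the way record the conjugators, through the following identity.

A \emph{matching} on a word $w_1\cdots w_k$ in $S\cup S^{-1}$, not necessarily reduced, is a set of disjoint pairs of positions $(p,q)$, $p<q$, with $w_q=w_p^{-1}$, no two of which cross (there are no pairs with $p<p'<q<q'$). Positions in no pair are \emph{free}. A pair $(p,q)$ \emph{encloses} $u$ if $p<u<q$.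

\begin{lemma}\label{lem:matching}
Given a matching on $w_1\cdots w_k$ and a free position $u$, let $t_u=w_{q_1}\cdots w_{q_r}$, where $(p_1,q_1),\dots,(p_r,q_r)$ are the pairs enclosing $u$ and $q_1<\dots<q_r$. Then $w_1\cdots w_k=\prod_{u\text{ free}}w_u^{\,t_u}$ in $F$, the product taken in increasing order of $u$.
\end{lemma}

\begin{proof}
Induct on $k$; for $k=0$ both sides are $1$. If position $1$ is free, then $t_1=1$, and we apply the induction hypothesis to $w_2\cdots w_k$. If $(1,q)$ is a pair, write the word as $w_1Ww_qW'$. No pair crosses $(1,q)$, so the matching restricts to $W$ and to $W'$. For free $u$ in $W'$ the conjugator $t_u$ is the one computed in $W'$. For free $u$ in $W$ we have $t_u=t'_uw_q$, with $t'_u$ computed in $W$, and $w_1Ww_q=W^{w_q}=\prod_u(w_u^{\,t'_u})^{w_q}=\prod_uw_u^{\,t_u}$.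
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $w_1\cdots w_k$ be the reduced word of $x$, and let $m\ge M$ bound the levels of its letters. The level and weight of a position $p$ are those of $w_p$. For $0\le p<q\le k+1$ put $w(p,q)=w_{p+1}\cdots w_{q-1}\in F$. For a set $D$ of positions, the \emph{gap values} are the elements $w(p,q)$ with $p<q$ consecutive in $D\cup\{0,k+1\}$. If the positions in $D$ have level $\le n$ and the gap values lie in $L_n$, then the letters at the positions of $D$, separated by the gap values, form an $n$-expression of $x$ of length $|D|$; we say that $D$ \emph{gives} this expression.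

\emph{Step 1: peeling off the levels.} We construct $\{1,\dots,k\}=D_m\supseteq D_{m-1}\supseteq\dots\supseteq D_M$ such that $D_n$ gives a reduced $n$-expression of $x$. For $D_m$ this is Lemma~\ref{lem:reduced}(iii). Given $D_{n+1}$ with $n\ge M$, proceed in two phases. First remove all positions of level $n+1$ and call them \emph{free}. Their letters and the old gap values lie in $L_n$, so the new gap values do too, and the remaining set gives an $n$-expression. Then, as long as this expression has a pinch, that is, consecutive positions $p<q$ of the current set with $w_p=a^{\pm1}$, $w_q=w_p^{-1}$ and $w(p,q)\in K_{n,a}$, remove $p$ and $q$ and call $(p,q)$ a \emph{pair}. The new gap value is a product of two old ones and $w_pw(p,q)w_q\in K_{n,a}$, so it lies in $L_n$. When no pinch remains, the current set is $D_n$.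

By Lemma~\ref{lem:reduced}(ii) and the hypothesis,
\begin{equation}\label{eq:D}
|D_n|=\nu_n(x)<2^{n-M}\qquad(M\le n\le m).
\end{equation}
In particular $D_M=\emptyset$, so every position is free or in a pair. When a pair is removed, every position between its ends has already been removed. If two pairs crossed, the one removed first would enclose a position still present. So the pairs form a matching whose free positions are the ones we called free. A free position of level $j$ belongs to $D_j$ and is removed in the first phase of forming $D_{j-1}$; hence $j>M$. Example~\ref{ex:peel} and Figure~\ref{fig:peel} show a small case.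

\emph{Step 2: if a pair $(p,q)$ encloses a free position $u$ of level $j$, then $p,q\in D_j$ and $w_p$ has weight $\le j$.} Let $(p,q)$ be removed while forming $D_n$. Since $u$ was removed earlier, while forming $D_{j-1}$, we have $n\le j-1$, and so $p,q\in D_{n+1}\subseteq D_j$. Let $w_p=a^{\pm1}$ and suppose $\operatorname{wt}(a)>j$. Then $w(p,q)\in K_{n,a}\subseteq L_{\operatorname{wt}(a)-1}\subseteq L_j$. On the other hand, since $p,q\in D_j$, the part of the reduced $j$-expression given by $D_j$ that lies strictly between $p$ and $q$ is a $j$-expression of $w(p,q)$. It is reduced, because a pinch in it would be a pinch of the whole, and it has length $\ge1$, because $u\in D_j$. By Lemma~\ref{lem:reduced}(i), $w(p,q)\notin L_j$, a contradiction.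

\emph{Step 3: the sum.} Write $x=\prod_uw_u^{\,t_u}$ as in Lemma~\ref{lem:matching}, and let $u$ be free of level $j$. By Step~2 the $r$ pairs enclosing $u$ occupy $2r$ positions of $D_j$, so $r\le|D_j|/2\le2^j$ by \eqref{eq:D}, and their letters have weight $\le j$. Thus $t_u\in P_j$. As $j>M\ge0$, \eqref{eq:small} gives $\|\varphi(w_u^{\,t_u})\|<4^{-j}$. There are at most $|D_j|<2^{j-M}$ free positions of level $j$ and none of level $\le M$, so $\|\varphi(x)\|\le\sum_{j>M}2^{j-M}4^{-j}=4^{-M}$.
\end{proof}

The single bound \eqref{eq:D} was used three times: at $n=M$ to exhaust the word, and at $n=j$ to bound both the number of factors of level $j$ and the length of their conjugators.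

\begin{example}\label{ex:peel}
Let $a=a_{0,0}$ (level $0$, weight $1$), $b=a_{1,0}$ (level $1$, weight $2$), $r\in S_2$, $s\in S_3$, and $x=a^{-1}b^{-1}s\,b\,r\,a$. Start with $D_3=\{1,\dots,6\}$. To form $D_2$, remove position $3$; then $(2,4)$ is a pinch since $s\in L_2=K_{2,b}$, and $D_2=\{1,5,6\}$. To form $D_1$, remove position $5$; then $(1,6)$ is a pinch since $s^br\in L_1=K_{1,a}$, and $D_1=D_0=\emptyset$. So $\nu_0,\nu_1,\nu_2,\nu_3$ take the values $0,0,3,6$ at $x$, with $\nu_n(x)=6$ for $n\ge3$, and $N(x)=\frac34<2^{0}$. The factorization is $x=s^{\,ba}\,r^{\,a}$, with $ba\in P_3$ and $a\in P_2$.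
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node at (1.2,0) {$a^{-1}$};
\node at (2.4,0) {$b^{-1}$};
\node[draw,circle,inner sep=2pt] at (3.6,0) {$s$};
\node at (4.8,0) {$b$};
\node[draw,circle,inner sep=2pt] at (6.0,0) {$r$};
\node at (7.2,0) {$a$};
\draw (2.4,0.3) to[bend left=45] (4.8,0.3);
\draw (1.2,0.3) to[bend left=45] (7.2,0.3);
\node at (0,-0.6) {\footnotesize level};
\node at (1.2,-0.6) {\footnotesize $0$};
\node at (2.4,-0.6) {\footnotesize $1$};
\node at (3.6,-0.6) {\footnotesize $3$};
\node at (4.8,-0.6) {\footnotesize $1$};
\node at (6.0,-0.6) {\footnotesize $2$};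
\node at (7.2,-0.6) {\footnotesize $0$};
\end{tikzpicture}
\caption{A matching on the word $a^{-1}b^{-1}s\,b\,r\,a$. Arcs join paired inverse letters, and free letters are circled. Each free letter is conjugated by the right ends of the arcs above it, read from left to right, so the word equals $s^{\,ba}r^{\,a}$.}
\label{fig:peel}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:G}, $G$ is a zero-dimensional Polish group with a compatible left-invariant metric with dyadic values. Let $H$ and $\varphi:F\to H$ be as above. If $\rho^*(x,y)<2^{-M}$, then $N(x^{-1}y)$ and $N(xy^{-1})$ are less than $2^{-M}$, and Proposition~\ref{prop:key} gives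
\[
d^*(\varphi(x),\varphi(y))=\|\varphi(x^{-1}y)\|+\|\varphi(xy^{-1})\|\le2\cdot4^{-M}.
\]
So $\varphi$ is uniformly continuous from $(F,\rho^*)$ to $(H,d^*)$, and $(H,d^*)$ is complete by (C2). Hence $\varphi$ extends to a continuous map $G\to H$, which is a homomorphism because $F$ is dense. Its image is dense because $\varphi(S_0)$ is dense in $V_0=H$. If $U$ is a neighborhood of $1_G$, then $U\supseteq\{N<\varepsilon\}$ for some $\varepsilon>0$. By \eqref{eq:letters}, $U\supseteq S_j$ when $2^{-j}<\varepsilon$, so $\overline{\varphi(U)}\supseteq\overline{\varphi(S_j)}\supseteq V_j$. By Lemma~\ref{lem:open}, $\varphi$ is open and surjective.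
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK} Becker and Kechris, \emph{The Descriptive Set Theory of Polish Group Actions}.

\bibitem{Ding} L.~Ding, Adv. Math., 2012.

\bibitem{Hjorth} Hjorth, \emph{Classification and Orbit Equivalence Relations}.

\bibitem{isometry} \emph{Isometry of Polish Metric Spaces}, \texttt{http://www.math.psu.edu/clemens/Papers/isometry.pdf}.

\bibitem{LS} Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\end{thebibliography}
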